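\title{How many worlds does inquisitive first-order logic need?}

\begin{abstract}
Inquisitive first-order logic $\mathrm{InqBQ}$ evaluates formulas at sets of possible worlds. For every signature $\Sigma$ that contains identity or a relation symbol of positive arity, we determine the least cardinal $\kappa$ such that entailment in $\mathrm{InqBQ}$ can be tested on models with at most $\kappa$ worlds. It is the L\"owenheim number of full second-order logic for theories of size at most $\max(|\Sigma|,\aleph_0)$; in particular, countably many worlds never suffice. The upper bound comes from a translation into second-order logic. For the lower bound we code an arbitrary second-order theory into an inquisitive entailment, using a single unary predicate. We also find the corresponding cardinals for entailments with boundedly many premises and describe them in set-theoretic terms. The same coding shows that $\mathrm{InqBQ}$ is not compact and that, for finite $\Sigma$, its validity problem is many-one equivalent to that of second-order logic.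
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The logic}

A \emph{signature} $\Sigma$ consists of relation symbols and function symbols, each with an arity (which may be $0$), possibly together with identity $=$; some of the function symbols may be designated as \emph{rigid}. The signature may be finite or infinite. It is \emph{non-degenerate} if it contains a relation symbol of positive arity or contains identity. The formulas of $\mathrm{InqBQ}$ over $\Sigma$ are built, using countably many variables, from atomic formulas and $\bot$ by means of $\wedge$, $\to$, the inquisitive disjunction $\mathbin{\vee\!\!\!\vee}$, the quantifier $\forall$ and the inquisitive existential quantifier $\exists$. We abbreviate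
\[
\neg\varphi:=\varphi\to\bot,\qquad ?\varphi:=\varphi\mathbin{\vee\!\!\!\vee}\neg\varphi,\qquad \varphi\leftrightarrow\chi:=(\varphi\to\chi)\wedge(\chi\to\varphi).
\]

A \emph{model} is a triple $M=(W,D,I)$, where $W$ is a set of \emph{worlds}, $D$ is a nonempty \emph{domain}, and $I$ assigns to each $w\in W$ a first-order $\Sigma$-structure $M_w$ with universe $D$. Rigid function symbols have the same interpretation at all worlds; all other symbols may vary from world to world. If $\Sigma$ contains identity, then $=$ is interpreted at $w$ by a congruence $\sim_w$ of $M_w$, that is, by an equivalence relation on $D$ that is respected by all relations and functions of $M_w$. A \emph{state} is a subset $s\subseteq W$. \emph{Support} of a formula at a state $s$ under an assignment $g$ of elements of $D$ to the variables is defined as follows: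
\[
\begin{array}{lcl}
s\models_g\alpha\ \ (\alpha\text{ atomic}) & \text{iff} & M_w\models_g\alpha\text{ for all }w\in s;\\
s\models_g\bot & \text{iff} & s=\emptyset;\\
s\models_g\varphi\wedge\chi & \text{iff} & s\models_g\varphi\text{ and }s\models_g\chi;\\
s\models_g\varphi\to\chi & \text{iff} & \text{for every }t\subseteq s,\ t\models_g\varphi\text{ implies }t\models_g\chi;\\
s\models_g\varphi\mathbin{\vee\!\!\!\vee}\chi & \text{iff} & s\models_g\varphi\text{ or }s\models_g\chi;\\
s\models_g\forall x\varphi & \text{iff} & s\models_{g[x\mapsto d]}\varphi\text{ for every }d\in D;\\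
s\models_g\exists x\varphi & \text{iff} & s\models_{g[x\mapsto d]}\varphi\text{ for some }d\in D.
\end{array}
\]
A state may be read as a body of information, namely the set of worlds compatible with it. An atom is supported when the information settles that it is true; $?P(x)$ is supported when $P(x)$ has the same truth value at all worlds of the state; and $\exists xP(x)$ is supported when one individual has $P$ at all of them.

For a set $\Phi\cup\{\psi\}$ of formulas, a \emph{countermodel} to the entailment from $\Phi$ to $\psi$ is a triple $(M,s,g)$ with $s\models_g\varphi$ for all $\varphi\in\Phi$ and $s\not\models_g\psi$. We write $\Phi\models_{\mathrm{InqBQ}}\psi$ if there is no countermodel, and, for a cardinal $\kappa$, we write $\Phi\models_{\mathrm{InqBQ}_\kappa}\psi$ if there is no countermodel with $|W|\le\kappa$. A formula is \emph{valid} if it is entailed by the empty set.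

\subsection{The question}

For $\kappa\le\kappa'$ we have ${\models_{\mathrm{InqBQ}}}\subseteq{\models_{\mathrm{InqBQ}_{\kappa'}}}\subseteq{\models_{\mathrm{InqBQ}_{\kappa}}}$. So the logics $\mathrm{InqBQ}_\kappa$ approximate $\mathrm{InqBQ}$ from above, and once an approximation coincides with $\mathrm{InqBQ}$, all later ones do. At a one-point state $\{w\}$ the support clauses become Tarski's clauses for $M_w$, so $\mathrm{InqBQ}_1$ is classical first-order logic. No finite number of worlds is enough: for a unary symbol $P$, let $\chi_i:=P(x_i)\wedge\bigwedge_{j\le n,\,j\neq i}\neg P(x_j)$ for $i\le n$. A state fails to support $\neg\chi_0\mathbin{\vee\!\!\!\vee}\cdots\mathbin{\vee\!\!\!\vee}\neg\chi_n$ exactly if for each $i$ it contains a world where $P(x_i)$ and no other $P(x_j)$ is true. This is possible with $n+1$ worlds and impossible with $n$. More is known: if $\Sigma$ contains a relation symbol of positive arity, there is a single formula that is valid in $\mathrm{InqBQ}_n$ for every $n\in\mathbb N$ but is not valid in $\mathrm{InqBQ}$. The following question is posed in \cite{coherence}.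

\medskip
\noindent\textbf{Problem.} \emph{Does $\models_{\mathrm{InqBQ}}$ coincide with $\models_{\mathrm{InqBQ}_{\aleph_0}}$? If not, what is the least cardinal $\kappa$ such that $\models_{\mathrm{InqBQ}}$ coincides with $\models_{\mathrm{InqBQ}_\kappa}$?}
\medskip

A model is a two-sorted first-order structure of worlds and individuals, and every support clause but one quantifies only over worlds and individuals. The downward L\"owenheim--Skolem theorem therefore suggests the answer $\max(|\Sigma|,\aleph_0)$, and this many worlds do suffice for entailments whose only implications are negations (Remark~\ref{rem:fo}). The exceptional clause is the one for implication, which quantifies over all substates. We show that this clause carries the entire strength of second-order quantification, already over the poorest non-degenerate signatures.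

\subsection{The answer}

We work in ZFC. By SO we mean second-order logic with identity, relation variables of all arities, and full semantics: an $n$-ary relation variable ranges over all $n$-ary relations on the universe. For a satisfiable set $T$ of SO sentences, let $\mu(T)$ be the least cardinality of a model of $T$. For an infinite cardinal $\nu$ put
\begin{align*}
L(\nu)&:=\sup\{\mu(T): T\text{ a satisfiable SO theory},\ |T|\le\nu\},\\
\ell&:=\sup\{\mu(\{\theta\}):\theta\text{ a satisfiable SO sentence}\}.
\end{align*}
The suprema exist because, up to renaming of symbols, there is only a set of theories of size at most $\nu$. Thus $L(\nu)$ is the \emph{L\"owenheim number} of SO for theories of size at most $\nu$: the least $\kappa$ such that every satisfiable theory of size at most $\nu$ has a model of cardinality at most $\kappa$. Likewise $\ell$ is the L\"owenheim number for single sentences. An SO sentence can say that the universe is uncountable (Section~\ref{sec:so}), so $\aleph_0<\ell\le L(\nu)$.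

\begin{theorem}\label{thm:main}
Let $\Sigma$ be non-degenerate and $\lambda:=\max(|\Sigma|,\aleph_0)$. The least cardinal $\kappa$ such that $\models_{\mathrm{InqBQ}}$ coincides with $\models_{\mathrm{InqBQ}_\kappa}$ is $L(\lambda)$. In particular, ${\models_{\mathrm{InqBQ}}}\neq{\models_{\mathrm{InqBQ}_{\aleph_0}}}$ for every non-degenerate $\Sigma$.
\end{theorem}

For all finite and countable non-degenerate signatures the answer is therefore $L(\aleph_0)$. There are $\lambda$ formulas over $\Sigma$, so every entailment has at most $\lambda$ premises, and Theorem~\ref{thm:main} is the case $\nu=\lambda$ of the following refinement.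

\begin{theorem}\label{thm:premises}
Let $\Sigma$ be non-degenerate and $\lambda:=\max(|\Sigma|,\aleph_0)$. For infinite $\nu$, the least $\kappa$ such that $\mathrm{InqBQ}$ and $\mathrm{InqBQ}_\kappa$ agree on entailments with at most $\nu$ premises is $L(\min(\nu,\lambda))$. For entailments with finitely many premises, equivalently for validity of single formulas, the least such $\kappa$ is $\ell$. The same cardinals result if one bounds $|D|$, or both $|W|$ and $|D|$, instead of $|W|$.
\end{theorem}

The next theorem describes these cardinals. For a formula $\varphi(x)$ of set theory and $r\subseteq\omega$, let $\alpha(\varphi,r)$ be the least limit ordinal $\alpha>\omega$ with $(V_\alpha,\in)\models\varphi(r)$, if there is one. The notation $\beth_\gamma$, $V_\alpha$ and $\mathrm{cf}$ is recalled in Section~\ref{sec:cardinals}.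

\begin{theorem}\label{thm:cardinals}
Let $\nu$ be an infinite cardinal.
\begin{enumerate}
\item[(a)] The supremum $L(\nu)$ is not attained: $\mu(T)<L(\nu)$ for every satisfiable $T$ with $|T|\le\nu$. Moreover $L(\nu)=\beth_{L(\nu)}$, so $L(\nu)$ is a strong limit cardinal; $L(\nu)>\nu$; and $\nu<\mathrm{cf}\,L(\nu)\le2^\nu$. Also $\ell=\beth_\ell$ and $\mathrm{cf}\,\ell=\omega$. Hence $\ell<L(\aleph_0)$ and $L(\nu)<L(2^\nu)$.
\item[(b)] $L(\aleph_0)=\sup_{\varphi,r}\alpha(\varphi,r)$ and $\ell=\sup_\varphi\alpha(\varphi,\emptyset)$, where the suprema are taken over those $\varphi$ and $r$ for which the ordinal is defined. For example, if a measurable cardinal exists, then the least one is smaller than $\ell$.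
\end{enumerate}
\end{theorem}

Since $L(\nu)<L(2^\nu)$, the answer to the Problem does depend on $|\Sigma|$, and since $\ell<L(\aleph_0)$, validity can be tested on strictly fewer worlds than entailment.

\begin{theorem}\label{thm:compact}
For every non-degenerate $\Sigma$, the relation $\models_{\mathrm{InqBQ}}$ is not compact: there are $\Phi$ and $\psi$ with $\Phi\models_{\mathrm{InqBQ}}\psi$ such that $\Phi_0\not\models_{\mathrm{InqBQ}}\psi$ for every finite $\Phi_0\subseteq\Phi$. For finite non-degenerate $\Sigma$, the set of valid formulas of $\mathrm{InqBQ}$ is many-one equivalent to the set of valid SO sentences over finite vocabularies; in particular, it is not recursively enumerable.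
\end{theorem}

\subsection{Outline}

The upper bounds come from writing the support clauses in SO (Section~\ref{sec:upper}). For the lower bounds we attach to an SO theory $T$ a set of premises $\Phi_T$ and a conclusion $N$ such that countermodels to the entailment from $\Phi_T$ to $N$ exist when $T$ is satisfiable, and every countermodel has at least $\mu(T)$ worlds. Two devices drive the construction: an implication that acts as a comprehension axiom, and an implication that acts as classical negation. Section~\ref{sec:toy} shows both in a model with four worlds. Section~\ref{sec:coding} defines the coding, Sections~\ref{sec:large} and~\ref{sec:exist} prove its two properties, Section~\ref{sec:proofs} derives Theorems~\ref{thm:main}, \ref{thm:premises} and~\ref{thm:compact}, and Section~\ref{sec:cardinals} proves Theorem~\ref{thm:cardinals}.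

\section{Preliminaries}\label{sec:prelim}

\subsection{Flat formulas}

Fix a model and an assignment $g$. A formula $\varphi$ is \emph{true at} a world $w$ if $\{w\}\models_g\varphi$, and $|\varphi|_g$ is the set of worlds at which $\varphi$ is true; we drop the subscript when it is clear. Truth at $w$ obeys the classical clauses: the only proper substate of $\{w\}$ is $\emptyset$, which supports everything by part (a) of the next lemma. A formula $\alpha$ is \emph{flat} if, in all models and under all assignments, $s\models_g\alpha$ holds iff $\alpha$ is true at every world of $s$.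

\begin{lemma}\label{lem:flat}
\begin{enumerate}
\item[(a)] If $s\models_g\varphi$ and $t\subseteq s$, then $t\models_g\varphi$ \emph{(persistence)}. Also $\emptyset\models_g\varphi$ for every $\varphi$.
\item[(b)] Atoms and $\bot$ are flat, a conjunction of flat formulas is flat, and $\varphi\to\alpha$ is flat whenever $\alpha$ is. In particular every negation is flat.
\item[(c)] If $\alpha$ is flat, then $s\models_g\alpha\to\chi$ iff $s\cap|\alpha|\models_g\chi$. Consequently, for flat $\alpha$ and $\gamma$: $s\models_g\neg\alpha$ iff $\alpha$ is true at no world of $s$; $s\models_g\alpha\to\gamma$ iff $\gamma$ is true at every world of $s\cap|\alpha|$; and $s\models_g\alpha\to{?\gamma}$ iff the truth value of $\gamma$ is constant on $s\cap|\alpha|$.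
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts of (a) follow by induction on $\varphi$; for persistence of an implication, note that every substate of $t$ is a substate of $s$. In (b) only the implication needs an argument. If $s\models\varphi\to\alpha$, then $\varphi\to\alpha$ is true at each world of $s$ by persistence. Conversely, let $\varphi\to\alpha$ be true at each world of $s$, and let $t\subseteq s$ support $\varphi$. Each $w\in t$ makes $\varphi$ true by persistence, hence makes $\alpha$ true, and so $t\models\alpha$ by flatness. For (c), if $s\models\alpha\to\chi$, then $s\cap|\alpha|$ supports $\alpha$ by flatness and hence supports $\chi$. Conversely, if $s\cap|\alpha|\models\chi$ and $t\subseteq s$ supports $\alpha$, then $t\subseteq s\cap|\alpha|$ by persistence of $\alpha$, and $t\models\chi$ by persistence of $\chi$. The consequences are the cases $\chi=\bot$, $\chi=\gamma$ and $\chi={?\gamma}$; a state supports $?\gamma$ iff $\gamma$ is true at all or at none of its worlds.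
\end{proof}

So an implication with a flat antecedent merely restricts attention to a definable part of the state. Quantification over substates matters only for antecedents that are not flat.

\subsection{Second-order logic}\label{sec:so}

Structures for SO have nonempty universes. A \emph{theory} is a set of sentences; a finite theory is identified with its conjunction. A theory of size at most $\nu$, with $\nu$ infinite, contains at most $\nu$ symbols. We use the following standard devices.

\emph{Relational form.} Replace each $n$-ary function symbol (constants included) by an $(n+1)$-ary relation symbol for its graph, unravel nested terms, and add for each such symbol the axiom that it is the graph of a function. The new theory has models on exactly the same universes as the old one; it is finite if the old one is, and has size at most $\nu$ if the old one has ($\nu$ infinite). So we may assume that a given theory is relational.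

\emph{Relativization.} For a relational sentence $\theta$ and a new unary symbol or variable $U$, let $\theta^U$ be obtained by restricting all individual quantifiers to $U$. If $U$ is interpreted by a nonempty set, then $\theta^U$ holds in a structure iff $\theta$ holds in the substructure on $U$: all atoms are evaluated at elements of $U$, and every relation on $U$ is the trace of a relation on the universe. We put $T^U:=\{\theta^U:\theta\in T\}\cup\{\exists x\,U(x)\}$.

\emph{Infinity and uncountability.} In ZFC a set is infinite iff it has an injective, non-surjective self-map. This is expressed with one binary relation variable. The sentence ``there is an infinite set $U$ such that no binary relation is the graph of an injection of the universe into $U$'' holds exactly on uncountable universes, so $\ell\ge\aleph_1$.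

\emph{Binary form.} Let BSO be the fragment of SO in which all relation variables and all symbols of the vocabulary are binary relations. We regard BSO formulas as built from atoms $a=a'$, $Z(a,a')$ ($Z$ a variable) and $Q(a,a')$ ($Q$ a symbol) by $\neg$, $\wedge$ and universal quantifiers of both kinds. On infinite universes BSO loses nothing, because tuples can be coded by elements.

\begin{lemma}\label{lem:binary}
There are a BSO sentence $\mathrm{pair}$ and a computable translation $\theta\mapsto\theta^\circ$ of relational SO sentences into BSO with the following property. Let $T$ be a relational SO theory all of whose models are infinite, and let $T^\circ:=\{\mathrm{pair}\}\cup\{\theta^\circ:\theta\in T\}$. Then $T$ and $T^\circ$ have models on exactly the same universes. If $T$ is finite, so are $T^\circ$ and its vocabulary; if $|T|\le\nu$ with $\nu$ infinite, then $T^\circ$ and its vocabulary have size at most $\nu$.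
\end{lemma}

\begin{proof}
Let $\Pi_1,\Pi_2$ be new binary symbols, and let $\mathrm{pair}$ say that $\Pi_1$ and $\Pi_2$ are graphs of functions $\pi_1,\pi_2$ and that for all $a,a'$ there is exactly one $c$ with $\pi_1(c)=a$ and $\pi_2(c)=a'$. Thus $(\pi_1,\pi_2)$ is a bijection from the universe $A$ onto $A\times A$. Define $\mathrm{tup}_0(c):=(c=c)$, $\mathrm{tup}_1(c;a):=(c=a)$ and, for $n\ge1$,
\[
\mathrm{tup}_{n+1}(c;a_1,\dots,a_{n+1}):=\exists c'\bigl(\Pi_1(c,a_1)\wedge\Pi_2(c,c')\wedge\mathrm{tup}_n(c';a_2,\dots,a_{n+1})\bigr).
\]
Under $\mathrm{pair}$, induction on $n\ge1$ shows that $\mathrm{tup}_n$ is the graph of a bijection $A\to A^n$. For $Y\subseteq A\times A$ let $\mathrm{dec}_n(Y):=\{\bar a\in A^n:\exists c\,(\mathrm{tup}_n(c;\bar a)\wedge Y(c,c))\}$. Every $n$-ary relation is $\mathrm{dec}_n(Y)$ for some $Y$: for $n\ge1$ let $Y$ consist of the pairs $(c,c)$ with $c$ the code of a tuple in the relation, and for $n=0$ let $Y$ be empty or not. Obtain $\theta^\circ$ from $\theta$ by replacing each $n$-ary relation variable or symbol $X$ by a binary one $X^\circ$, and each atom $X(\bar a)$ by $\exists c\,(\mathrm{tup}_n(c;\bar a)\wedge X^\circ(c,c))$.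 By induction, in a model of $\mathrm{pair}$ the formula $\theta^\circ$ holds iff $\theta$ holds when each $X$ is interpreted by $\mathrm{dec}_n(X^\circ)$; the step for relation quantifiers is the surjectivity of $\mathrm{dec}_n$. Hence a model of $T^\circ$ decodes to a model of $T$ on the same universe. Conversely, a model of $T$ has an infinite universe $A$, so $|A\times A|=|A|$; choose $\pi_1,\pi_2$ accordingly, and interpret each $X^\circ$ by a preimage under $\mathrm{dec}_n$ of the interpretation of $X$. The statements about sizes hold because only $\Pi_1$, $\Pi_2$ and $\mathrm{pair}$ were added.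
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:upper}
To every set $\Phi\cup\{\psi\}$ of formulas over $\Sigma$ one can assign an SO theory $\Theta$ of size at most $\max(|\Phi|,\aleph_0)$, finite and computable from $\Phi$ and $\psi$ if $\Phi$ and $\Sigma$ are finite, and finite whenever $\Phi$ is finite, such that:
\begin{enumerate}
\item[(a)] if $\Phi\not\models_{\mathrm{InqBQ}}\psi$, then $\Theta$ is satisfiable;
\item[(b)] every model of $\Theta$ of cardinality $\kappa$ yields a countermodel with $|W|,|D|\le\kappa$.
\end{enumerate}
Consequently, if $\Phi\not\models_{\mathrm{InqBQ}}\psi$ and $|\Phi|\le\nu$ with $\nu$ infinite, there is a countermodel with $|W|,|D|\le L(\min(\nu,\lambda))$, where $\lambda=\max(|\Sigma|,\aleph_0)$; and if $\Phi$ is finite, there is one with $|W|,|D|\le\ell$.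
\end{proposition}

\begin{proof}
Let $\Sigma_0\subseteq\Sigma$ consist of the symbols that occur in $\Phi\cup\{\psi\}$, including $=$ if it occurs. The vocabulary of $\Theta$ has unary symbols $\mathsf W,\mathsf D,\mathsf S$ (worlds, domain, state); an $(n+1)$-ary symbol $\hat R$ for each $n$-ary relation symbol $R$ of $\Sigma_0$, identity being treated as a binary relation symbol; an $(n+2)$-ary symbol $\hat f$ for each $n$-ary function symbol $f$ of $\Sigma_0$; and a constant $c_x$ for each variable $x$ free in $\Phi\cup\{\psi\}$. The \emph{structural axioms} say: $\mathsf D\neq\emptyset$; $\mathsf S\subseteq\mathsf W$; each $c_x$ lies in $\mathsf D$; for each $f$, all $w\in\mathsf W$ and $\bar u\in\mathsf D^n$ there is exactly one $u$ with $\hat f(w,\bar u,u)$, it lies in $\mathsf D$, and it does not depend on $w$ if $f$ is rigid; and, if $=$ is in $\Sigma_0$, for each $w\in\mathsf W$ the relation $\hat{=}(w,\cdot,\cdot)$ is an equivalence relation on $\mathsf D$ respected by each $\hat R(w,\cdot)$ and $\hat f(w,\cdot,\cdot)$. There are finitely many axioms per symbol. A structure $\mathfrak B$ satisfying them determines a $\Sigma_0$-model $M(\mathfrak B)$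 with $W=\mathsf W^{\mathfrak B}$ and $D=\mathsf D^{\mathfrak B}$, a state $\mathsf S^{\mathfrak B}$, and values for the free variables. Conversely, every $\Sigma_0$-model with a state and an assignment arises in this way, after making $W$ and $D$ disjoint, from a structure with universe $W\cup D$.

For a term $t$ let $\mathrm{val}_t(w,u)$ say that $t$ denotes $u$ at $w$:
\[
\mathrm{val}_x(w,u):=(u=x),\qquad \mathrm{val}_{f(\bar t)}(w,u):=\exists\bar u\Bigl(\bigwedge_i\mathrm{val}_{t_i}(w,u_i)\wedge\hat f(w,\bar u,u)\Bigr).
\]
For a unary relation variable or symbol $X$ define $\varphi^X$ by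
\begin{align*}
R(\bar t)^X&:=\forall w\Bigl(X(w)\to\exists\bar u\Bigl(\bigwedge_i\mathrm{val}_{t_i}(w,u_i)\wedge\hat R(w,\bar u)\Bigr)\Bigr), & \bot^X&:=\forall w\,\neg X(w),\\
(\varphi\wedge\chi)^X&:=\varphi^X\wedge\chi^X, & (\varphi\mathbin{\vee\!\!\!\vee}\chi)^X&:=\varphi^X\vee\chi^X,\\
(\forall x\varphi)^X&:=\forall x(\mathsf D(x)\to\varphi^X), & (\exists x\varphi)^X&:=\exists x(\mathsf D(x)\wedge\varphi^X),\\
(\varphi\to\chi)^X&:=\forall Y\bigl(Y\subseteq X\to(\varphi^Y\to\chi^Y)\bigr),
\end{align*}
with $Y$ a fresh unary variable. These clauses copy the definition of support, so by induction $s\models_g\varphi$ in $M(\mathfrak B)$ iff $\mathfrak B$ satisfies $\varphi^X$ with $X$ interpreted by $s$ and the free variables interpreted by $g$. The step for implication uses full semantics: $Y$ ranges over all subsets of $s$.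

Let $\Theta$ consist of the structural axioms, the sentences $\varphi^{\mathsf S}$ for $\varphi\in\Phi$, and $\neg\psi^{\mathsf S}$, with each free variable $x$ replaced by $c_x$. The claims on size and computability are read off from this list. A countermodel, restricted to $\Sigma_0$, gives a model of $\Theta$, which is (a). A model $\mathfrak B$ of $\Theta$ gives a countermodel over $\Sigma_0$ whose worlds and individuals are elements of $\mathfrak B$. To obtain a $\Sigma$-model, interpret the relation symbols of $\Sigma\setminus\Sigma_0$ as empty, the function symbols as constant functions with one fixed value, and $=$, if it lies in $\Sigma\setminus\Sigma_0$, as true identity. Empty relations and constant functions respect every equivalence relation, true identity is a congruence of every structure, and the new functions are the same at all worlds. This proves (b). For the last statement, note that $|\Phi|\le\lambda$ in any case, so $|\Theta|\le\min(\nu,\lambda)$, and apply the definitions of $L$ and $\ell$.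
\end{proof}

\begin{remark}\label{rem:fo}
The only second-order quantifier in the translation comes from implication. For negations it can be avoided: $s\models\neg\varphi$ iff $\varphi$ is true at no world of $s$, and truth at a world is classical truth in $M_w$, which is first-order expressible. So if the only implications in $\Phi\cup\{\psi\}$ are negations, $\Theta$ can be taken first-order, and the downward L\"owenheim--Skolem theorem gives a countermodel with at most $\lambda$ worlds.
\end{remark}

\section{Two cells}\label{sec:toy}

This section shows the two devices of the lower bound in the smallest case. We allow ourselves a comfortable signature: nullary relation symbols $\gamma_1,\gamma_2,\beta$ and a unary symbol $P$. In a state $s$, call $s_i:=s\cap|\gamma_i|$ the $i$-th \emph{cell}. Consider the formulas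
\begin{align*}
\mathrm{Disj}&:=\neg(\gamma_1\wedge\gamma_2),\\
\sigma&:=\forall v\bigl((\gamma_1\to{?P(v)})\wedge(\gamma_2\to{?P(v)})\bigr),\\
N&:=\neg(\gamma_1\wedge\beta)\mathbin{\vee\!\!\!\vee}\neg(\gamma_1\wedge\neg\beta)\mathbin{\vee\!\!\!\vee}\neg(\gamma_2\wedge\beta)\mathbin{\vee\!\!\!\vee}\neg(\gamma_2\wedge\neg\beta),\\
N_1&:=\neg\gamma_1\mathbin{\vee\!\!\!\vee}\neg\gamma_2.
\end{align*}
Let $s$ support $\mathrm{Disj}$ and $\sigma$ but not $N$. By Lemma~\ref{lem:flat}(c), the two cells are disjoint; each cell $s_i$ contains a world $w_i^1$ where $\beta$ is true and a world $w_i^0$ where $\beta$ is false; and for every $d\in D$ the truth value of $P(d)$ is constant on each cell. So $d$ \emph{codes} a set of cells, $X_d:=\{i:P(d)\text{ is true on }s_i\}\subseteq\{1,2\}$. A substate supports $N_1$ iff it misses a cell.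

\subsection*{Comprehension}
We want a premise that forces every subset of $\{1,2\}$ to be coded. Subsets of $\{1,2\}$ are already present among the substates of $s$: a substate that meets both cells and on which $\beta$ is constant within each cell selects the set of cells in which $\beta$ is true. An implication can quantify over these substates and demand a code for each:
\[
\mathrm{Comp}:=\bigl((\gamma_1\to{?\beta})\wedge(\gamma_2\to{?\beta})\bigr)\to\Bigl(N_1\mathbin{\vee\!\!\!\vee}\exists v\bigl((\gamma_1\to(\beta\leftrightarrow P(v)))\wedge(\gamma_2\to(\beta\leftrightarrow P(v)))\bigr)\Bigr).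
\]
Suppose $s\models\mathrm{Comp}$, and let us find a code for $\{1\}$. The substate $t=\{w_1^1,w_2^0\}$ has one world in each cell, so it supports the antecedent and does not support $N_1$. Hence there is $d$ such that $P(d)$ and $\beta$ agree at $w_1^1$ and at $w_2^0$. So $P(d)$ is true on $s_1$ and false on $s_2$, that is, $X_d=\{1\}$. The substates $\{w_1^0,w_2^1\}$, $\{w_1^0,w_2^0\}$ and $\{w_1^1,w_2^1\}$ produce codes for $\{2\}$, $\emptyset$ and $\{1,2\}$ in the same way. Thus every countermodel to the entailment from $\{\mathrm{Disj},\sigma,\mathrm{Comp}\}$ to $N$ has at least four worlds and at least four individuals.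

Such a countermodel exists. Let $W=\{1,2\}\times\{0,1\}$ and $D=\mathcal P(\{1,2\})$; at $(i,\varepsilon)$ let $\gamma_j$ be true iff $j=i$, let $\beta$ be true iff $\varepsilon=1$, and let $P(d)$ be true iff $i\in d$. Then $W$ supports $\mathrm{Disj}$ and $\sigma$ and does not support $N$. A substate that supports the antecedent of $\mathrm{Comp}$ has at most one world in each cell. Either it misses a cell and supports $N_1$, or it is $\{(1,\varepsilon_1),(2,\varepsilon_2)\}$ and $d=\{i:\varepsilon_i=1\}$ witnesses the existential.

Disjointness of the cells is needed. Let $W=\{w^0,w^1\}$ with $\gamma_1,\gamma_2$ true at both worlds and $\beta$ true only at $w^1$; let $D=\{d,d'\}$ with $P(d)$ true and $P(d')$ false at both worlds. Then $W$ supports $\sigma$ and not $N$, and it supports $\mathrm{Comp}$ because the only nonempty substates that support the antecedent are $\{w^1\}$ and $\{w^0\}$, with witnesses $d$ and $d'$. But only $\{1,2\}$ and $\emptyset$ are coded.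

\subsection*{Negation}
To impose an arbitrary theory on the coded sets we must be able to negate statements about them. Return to a state $s$ that supports $\mathrm{Disj}$ and $\sigma$ but not $N$, and let $\theta$ be the statement ``some $d$ has $X_d=\{1,2\}$''. Put
\[
\theta^*:=\exists v\bigl((\gamma_1\to P(v))\wedge(\gamma_2\to P(v))\bigr).
\]
A substate that meets both cells supports $\theta^*$ iff $\theta$ holds. The formula $\neg\theta^*$ does not express the failure of $\theta$: it says that $\theta^*$ is true at no single world, and a world of $s_1$ makes $\theta^*$ true as soon as $1\in X_d$ for some $d$, since $\gamma_2$ is false there. If $D=\{d,d'\}$ with $X_d=\{1\}$ and $X_{d'}=\{2\}$, then $\theta$ fails and yet $s\not\models\neg\theta^*$. The culprits are substates that are too small to see both cells. The remedy is to let $N$ play the role of $\bot$: we have $s\models\theta^*\to N$ iff $\theta$ fails. Indeed, if $\theta$ holds, then $s$ itself supports $\theta^*$ but not $N$. If $\theta$ fails, every substate that supports $\theta^*$ misses some cell $s_i$, and so supports the disjunct $\neg(\gamma_i\wedge\beta)$ of $N$.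

\subsection*{What remains to be done}
The general construction has to overcome three obstacles. The cells must be indexed by individuals, so that their number is unbounded, and they must form a grid, so that a set of cells is a binary relation. Everything must be expressed with one unary predicate $P$; but if $\beta$ is of the form $P(b)$, then the quantifier $\forall v$ in $\sigma$ ranges over the value of $b$ and forces $\beta$ to be constant on cells, so the domain must be divided into sorts. Finally, true identity of individuals is not available, so disjointness of cells can be demanded only up to a definable equivalence.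

\section{Coding binary second-order logic}\label{sec:coding}

Throughout, $\Sigma$ is non-degenerate. The goal of this section and the next two is the following statement.

\begin{proposition}\label{prop:code}
Let $J$ be a set that is countable or satisfies $|J|\le|\Sigma|$, and let $Q_i$ $(i\in J)$ be binary relation symbols. There are a formula $N$ over $\Sigma$, a set $\Gamma_J$ of formulas over $\Sigma$, and a map $\theta\mapsto\theta^\sharp$ from BSO sentences in the vocabulary $\{Q_i:i\in J\}$ to formulas over $\Sigma$ such that, for every BSO theory $T$ in this vocabulary and $\Phi_T:=\Gamma_J\cup\{\theta^\sharp:\theta\in T\}$: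
\begin{enumerate}
\item[(a)] if $((W,D,I),s,g)$ is a countermodel to the entailment from $\Phi_T$ to $N$, then $T$ has a model of cardinality at most $\min(|W|,|D|)$;
\item[(b)] if $T$ is satisfiable, then $\Phi_T\not\models_{\mathrm{InqBQ}}N$.
\end{enumerate}
Moreover $|\Gamma_J|\le\max(|J|,\aleph_0)$; and for finite $J\subseteq\mathbb N$ the set $\Gamma_J$ is finite, and $\Gamma_J$ and $\theta^\sharp$ are computable from $J$ and $\theta$.
\end{proposition}

\subsection{One predicate, and formulas for the symbols $Q_i$}\label{sec:P}

Divide the variables into a list of \emph{reserved} variables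
\[
k_{\mathrm r},\ k_{\mathrm c},\ k_{\mathrm v},\ b,\ \delta,\ y_0,\ z_0,\ q_0,\ q_1,\ q_2,\ \dots,
\]
which will never be bound, and three infinite sets of $\mathrm r$-, $\mathrm c$- and $\mathrm v$-variables (for rows, columns and values).

Non-degeneracy is used to obtain a flat formula $P(t)$ for each term $t$. If $\Sigma$ has a relation symbol of positive arity, fix one, call it $R$, put $\rho:=R$ and $P(t):=R(t,\dots,t)$. Otherwise $\Sigma$ contains identity; let $\rho$ be the symbol $=$ and put $P(t):=\neg(t=y_0)$. For $d\in D$ we say that $P(d)$ is true at $w$ if $P(x)$ is true at $w$ under $g[x\mapsto d]$, with $x$ not reserved. Each individual $d$ thus determines a set of worlds, those at which $P(d)$ is true, and it is only through these sets that individuals enter the construction.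

For each $i\in J$ we need a flat formula $p_i$ whose set of worlds can be chosen freely and will code $Q_i$.
\begin{itemize}
\item \emph{Case A: $J$ is countable.} Assume $J\subseteq\mathbb N$ and put $p_i:=P(q_i)$.
\item \emph{Case B: $J$ is uncountable.} Variables no longer suffice, and we use the hypothesis $|J|\le|\Sigma|$. It makes $\Sigma$ uncountable, so $|\Sigma\setminus\{\rho,=\}|=|\Sigma|\ge|J|$ and we may assume $J\subseteq\Sigma\setminus\{\rho,=\}$. Put $p_i:=i(z_0,\dots,z_0)$ if $i$ is a relation symbol and $p_i:=P(i(z_0,\dots,z_0))$ if $i$ is a function symbol.
\end{itemize}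
Case B is the point at which the size of $\Sigma$ enters the lower bound.

\subsection{Sorts}

A sort is a subset of $D$, and the only subsets of $D$ at hand are the extensions of $P$ at the various worlds. We therefore single out special worlds by \emph{tags}
\[
\tau_{\mathrm r}:=P(k_{\mathrm r}),\qquad\tau_{\mathrm c}:=P(k_{\mathrm c}),\qquad\tau_{\mathrm v}:=P(k_{\mathrm v}),
\]
call a world a \emph{$\tau_j$-world} if $\tau_j$ is true at it, and require that all worlds with the same tag agree on the extension of $P$:
\[
\sigma_1:=\forall v\bigl((\tau_{\mathrm r}\to{?P(v)})\wedge(\tau_{\mathrm c}\to{?P(v)})\wedge(\tau_{\mathrm v}\to{?P(v)})\bigr).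
\]
Fix a model, a state $s$ and an assignment $g$. An assignment is \emph{admissible} if it agrees with $g$ on the reserved variables; formulas whose free variables are all reserved are supported by the same states under all admissible assignments. A state is \emph{sorted} if it contains a $\tau_{\mathrm r}$-world, a $\tau_{\mathrm c}$-world and a $\tau_{\mathrm v}$-world. If $s$ is sorted and $s\models_g\sigma_1$, then for each $d$ and each tag the truth value of $P(d)$ is constant on the nonempty set of $\tau_j$-worlds of $s$, and we define
\begin{align*}
\mathcal V&:=\{d\in D:P(d)\text{ is true at the }\tau_{\mathrm v}\text{-worlds of }s\},\\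
\mathcal R&:=\{d\in\mathcal V:P(d)\text{ is true at the }\tau_{\mathrm r}\text{-worlds of }s\},\\
\mathcal C&:=\{d\in\mathcal V:P(d)\text{ is true at the }\tau_{\mathrm c}\text{-worlds of }s\}.
\end{align*}
Rows and columns are required to lie in $\mathcal V$ for two reasons. The predicate $P$ is true of $g(k_{\mathrm r})$ at every $\tau_{\mathrm r}$-world, so without a second condition this individual would always be a row. And it will be essential in Section~\ref{sec:large} that rows and columns themselves code sets of cells. Quantifiers bounded by the sorts are defined by
\begin{align*}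
\forall^{\mathrm r}x\,\varphi&:=\forall x\bigl((\tau_{\mathrm r}\to\neg P(x))\mathbin{\vee\!\!\!\vee}(\tau_{\mathrm v}\to\neg P(x))\mathbin{\vee\!\!\!\vee}\varphi\bigr),\\
\exists^{\mathrm r}x\,\varphi&:=\exists x\bigl((\tau_{\mathrm r}\to P(x))\wedge(\tau_{\mathrm v}\to P(x))\wedge\varphi\bigr),\\
\forall^{\mathrm v}v\,\varphi&:=\forall v\bigl((\tau_{\mathrm v}\to\neg P(v))\mathbin{\vee\!\!\!\vee}\varphi\bigr),\\
\exists^{\mathrm v}v\,\varphi&:=\exists v\bigl((\tau_{\mathrm v}\to P(v))\wedge\varphi\bigr),
\end{align*}
and $\forall^{\mathrm c}y$, $\exists^{\mathrm c}y$ are defined like $\forall^{\mathrm r}x$, $\exists^{\mathrm r}x$ with $\tau_{\mathrm c}$ in place of $\tau_{\mathrm r}$.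

\begin{lemma}\label{lem:sorts}
Let $s$ be sorted with $s\models_g\sigma_1$, let $t\subseteq s$ be sorted, and let $h$ be admissible. Then $t\models_h\forall^{\mathrm r}x\,\varphi$ iff $t\models_{h[x\mapsto d]}\varphi$ for all $d\in\mathcal R$, and $t\models_h\exists^{\mathrm r}x\,\varphi$ iff $t\models_{h[x\mapsto d]}\varphi$ for some $d\in\mathcal R$. The same holds for $\mathrm c$ with $\mathcal C$ and for $\mathrm v$ with $\mathcal V$.
\end{lemma}

\begin{proof}
The $\tau_j$-worlds of $t$ form a nonempty subset of the $\tau_j$-worlds of $s$, on which $P(d)$ is constant. By Lemma~\ref{lem:flat}(c), $t$ supports $\tau_j\to P(d)$ iff $P(d)$ is true at the $\tau_j$-worlds of $s$, and $t$ supports $\tau_j\to\neg P(d)$ iff it is false there. So $t$ supports one of the first two disjuncts in $\forall^{\mathrm r}x\,\varphi$ at $d$ iff $d\notin\mathcal R$, and it supports the first two conjuncts in $\exists^{\mathrm r}x\,\varphi$ at $d$ iff $d\in\mathcal R$. The other sorts are treated by changing or omitting the tag $\tau_{\mathrm r}$.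
\end{proof}

\subsection{Cells and full states}

A cell is the intersection of the set of worlds of a row with that of a column. Tagged worlds are kept out of the cells, so that a substate can be thinned out inside the cells without losing sight of the sorts. Put
\[
\beta:=P(b),\qquad\mathrm{cell}(x,y):=P(x)\wedge P(y)\wedge\neg\tau_{\mathrm r}\wedge\neg\tau_{\mathrm c}\wedge\neg\tau_{\mathrm v}.
\]
Both formulas are flat. The formulas of Section~\ref{sec:toy} now take the following form; the new disjuncts $\neg\tau_j$ in $N$ and $N_1$ excuse the substates that are not sorted, at which the bounded quantifiers are unreliable.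
\begin{align*}
N&:=\neg\tau_{\mathrm r}\mathbin{\vee\!\!\!\vee}\neg\tau_{\mathrm c}\mathbin{\vee\!\!\!\vee}\neg\tau_{\mathrm v}\mathbin{\vee\!\!\!\vee}\exists^{\mathrm r}x\,\exists^{\mathrm c}y\,\bigl(\neg(\mathrm{cell}(x,y)\wedge\beta)\mathbin{\vee\!\!\!\vee}\neg(\mathrm{cell}(x,y)\wedge\neg\beta)\bigr),\\
N_1&:=\neg\tau_{\mathrm r}\mathbin{\vee\!\!\!\vee}\neg\tau_{\mathrm c}\mathbin{\vee\!\!\!\vee}\neg\tau_{\mathrm v}\mathbin{\vee\!\!\!\vee}\exists^{\mathrm r}x\,\exists^{\mathrm c}y\,\neg\mathrm{cell}(x,y),\\
\sigma_2&:=\forall^{\mathrm r}x\,\forall^{\mathrm c}y\,\forall^{\mathrm v}v\,\bigl(\mathrm{cell}(x,y)\to{?P(v)}\bigr),\\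
\sigma_3^i&:=\forall^{\mathrm r}x\,\forall^{\mathrm c}y\,\bigl(\mathrm{cell}(x,y)\to{?p_i}\bigr)\qquad(i\in J),\\
\mathrm{Comp}&:=\forall^{\mathrm r}x\,\forall^{\mathrm c}y\,\bigl(\mathrm{cell}(x,y)\to{?\beta}\bigr)\\
&\qquad\to\Bigl(N_1\mathbin{\vee\!\!\!\vee}\exists^{\mathrm v}v\,\forall^{\mathrm r}x\,\forall^{\mathrm c}y\,\bigl(\mathrm{cell}(x,y)\to(\beta\leftrightarrow P(v))\bigr)\Bigr).
\end{align*}
All free variables of these formulas are reserved. A state that is not sorted supports some $\neg\tau_j$, hence supports $N$ and $N_1$. Call a state \emph{full} if it does not support $N$; full states are sorted. From here on we use the letters $x,y,v$ also for elements of $\mathcal R,\mathcal C,\mathcal V$, and for $x\in\mathcal R$, $y\in\mathcal C$ we let $s_{xy}$ be the set of worlds of $s$ at which $\mathrm{cell}(x,y)$ is true.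

\begin{lemma}\label{lem:full}
Let $s$ be sorted with $s\models_g\sigma_1$, and let $t\subseteq s$.
\begin{enumerate}
\item[(a)] $t\not\models_gN_1$ iff $t$ is sorted and $t\cap s_{xy}\neq\emptyset$ for all $x\in\mathcal R$, $y\in\mathcal C$.
\item[(b)] $t$ is full iff $t$ is sorted and, for all $x\in\mathcal R$, $y\in\mathcal C$, the set $t\cap s_{xy}$ contains a world where $\beta$ is true and a world where $\beta$ is false.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:flat}(c), $t$ supports none of the $\neg\tau_j$ iff it is sorted. For sorted $t$, Lemma~\ref{lem:sorts} evaluates the quantifiers, and $t$ fails to support the negation of a flat formula iff that formula is true at some world of $t$.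
\end{proof}

\subsection{The structure seen by a full state}

Assume now that
\begin{equation}\label{eq:base}
s\text{ is full and supports }\sigma_1,\ \sigma_2\text{ and all }\sigma_3^i\text{ under }g.
\end{equation}
Each cell $s_{xy}$ is nonempty, and by Lemmas~\ref{lem:sorts} and~\ref{lem:flat}(c) the truth values of $P(v)$, for $v\in\mathcal V$, and of $p_i$ are constant on it. Define
\[
\mathrm{Hold}(x,y,v):\Leftrightarrow P(v)\text{ is true on }s_{xy},\qquad\mathrm{Hold}_i(x,y):\Leftrightarrow p_i\text{ is true on }s_{xy}.
\]
Let $\mathfrak S$ be the three-sorted structure with sorts $\mathcal R,\mathcal C,\mathcal V$, which may be empty, and these relations. Its first-order language $\mathcal L'$ has no identity. Its variables are the $\mathrm r$-, $\mathrm c$- and $\mathrm v$-variables together with $\delta$, which counts as a $\mathrm v$-variable that is never bound. Its atoms are $\mathrm{Hold}_i(x,y)$ and $\mathrm{Hold}(x,y,u)$, where $x$ is an $\mathrm r$-variable, $y$ is a $\mathrm c$-variable and $u$ is a variable of any sort, which makes sense because $\mathcal R,\mathcal C\subseteq\mathcal V$. Formulas are built with $\neg$, $\wedge$ and $\forall$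 over each sort; the other connectives and $\exists$ are the classical abbreviations. Translate $\mathcal L'$ into $\mathrm{InqBQ}$ by
\begin{align*}
\mathrm{Hold}(x,y,u)^*&:=\mathrm{cell}(x,y)\to P(u), & \mathrm{Hold}_i(x,y)^*&:=\mathrm{cell}(x,y)\to p_i,\\
(\theta\wedge\chi)^*&:=\theta^*\wedge\chi^*, & (\neg\theta)^*&:=\theta^*\to N,\\
(\forall x\,\theta)^*&:=\forall^jx\,\theta^*\quad\text{for a }j\text{-variable }x.
\end{align*}

\begin{lemma}\label{lem:star}
Assume \eqref{eq:base}. Let $t\subseteq s$ be full, let $\theta\in\mathcal L'$, and let $h$ be an admissible assignment that gives each free variable of $\theta$ a value in its sort. Then $t\models_h\theta^*$ iff $\mathfrak S\models_h\theta$.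
\end{lemma}

\begin{proof}
We use induction on $\theta$, for all full $t\subseteq s$ and all $h$ at once. The state $t$ supports $\mathrm{cell}(x,y)\to P(u)$ iff $P(u)$ is true on $t\cap s_{xy}$. This set is nonempty by Lemma~\ref{lem:full}(b), and $P(u)$ is constant on $s_{xy}$, so the condition is equivalent to $\mathrm{Hold}(x,y,u)$. The same argument, with $p_i$ for $P(u)$, covers $\mathrm{Hold}_i$. Conjunction is immediate, and the quantifiers are handled by Lemma~\ref{lem:sorts}, since $t$ is sorted. For negation, suppose first that $\mathfrak S\models_h\theta$. Then $t\models_h\theta^*$ by the induction hypothesis and $t\not\models N$, so $t\not\models_h\theta^*\to N$. Suppose next that $\mathfrak S\not\models_h\theta$, and let $u\subseteq t$ support $\theta^*$. By the induction hypothesis applied to $u$, the state $u$ is not full, that is, $u\models N$. So $t\models_h\theta^*\to N$.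
\end{proof}

\subsection{Axioms for a square grid}

By Lemma~\ref{lem:star} we can impose any first-order condition on $\mathfrak S$. In place of identity we use indistinguishability. For $\mathrm r$-variables $x,x'$ and $\mathrm c$-variables $y,y'$ abbreviate
\begin{align*}
x\approx x'&:=\forall y\,\forall v\,\bigl(\mathrm{Hold}(x,y,v)\leftrightarrow\mathrm{Hold}(x',y,v)\bigr),\\
y\approx y'&:=\forall x\,\forall v\,\bigl(\mathrm{Hold}(x,y,v)\leftrightarrow\mathrm{Hold}(x,y',v)\bigr).
\end{align*}
These formulas define equivalence relations on $\mathcal R$ and on $\mathcal C$, with classes $[x]$ and $[y]$, and $\mathrm{Hold}$ is invariant under $\approx$ in its first two places by definition. The axioms are as follows.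
\begin{itemize}
\item[(A0)] $\exists x\,(x\approx x)$.
\item[(A1)] $\forall x\,\forall x'\,\forall y\,\bigl(\mathrm{Hold}(x,y,x')\to x\approx x'\bigr)$.
\item[(A2)] $\forall x\,\forall y\,\forall y'\,\bigl(\mathrm{Hold}(x,y,y')\to y\approx y'\bigr)$.
\item[(A3)] $\forall x\,\exists y\,\mathrm{Hold}(x,y,\delta)$.
\item[(A4)] $\forall x\,\forall x'\,\forall y\,\bigl(\mathrm{Hold}(x,y,\delta)\wedge\mathrm{Hold}(x',y,\delta)\to x\approx x'\bigr)$.
\item[(A5)] For each $i\in J$: $\forall x\,\forall x'\,\forall y\,\bigl(x\approx x'\wedge\mathrm{Hold}_i(x,y)\to\mathrm{Hold}_i(x',y)\bigr)$.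
\end{itemize}
Axiom (A0) says that there is a row. Axioms (A1) and (A2) replace $\mathrm{Disj}$. An element $v\in\mathcal V$ codes a relation between rows and columns, whereas we want a relation on a single set; (A3) and (A4) say that $\delta$ is a diagonal, which lets columns serve as names of rows. Axiom (A5) makes $\mathrm{Hold}_i$ meaningful on classes of rows.

Suppose that $g(\delta)\in\mathcal V$, write $\delta$ for this element, and suppose that $\mathfrak S$ satisfies the axioms. Let $A:=\mathcal R/{\approx}$, which is nonempty by (A0), and define subsets of $A\times A$ by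
\begin{align*}
v^A&:=\{([x],[x']):\exists y\in\mathcal C\,(\mathrm{Hold}(x',y,\delta)\wedge\mathrm{Hold}(x,y,v))\}\qquad(v\in\mathcal V),\\
Q_i^A&:=\{([x],[x']):\exists y\in\mathcal C\,(\mathrm{Hold}(x',y,\delta)\wedge\mathrm{Hold}_i(x,y))\}\qquad(i\in J).
\end{align*}
The defining conditions depend only on the classes of $x$ and $x'$, by the invariance of $\mathrm{Hold}$ and by (A5). Let $\mathfrak A(\mathfrak S):=(A,(Q_i^A)_{i\in J})$. The translation $\dagger$ of BSO into $\mathcal L'$ follows these definitions. Assign injectively and computably an $\mathrm r$-variable $x_a$ to each individual variable $a$ and a $\mathrm v$-variable $v_Z\neq\delta$ to each relation variable $Z$, let $\dagger$ commute with $\neg$ and $\wedge$, and put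
\begin{align*}
(a=a')^\dagger&:=x_a\approx x_{a'},\\
Z(a,a')^\dagger&:=\exists y\,\bigl(\mathrm{Hold}(x_{a'},y,\delta)\wedge\mathrm{Hold}(x_a,y,v_Z)\bigr),\\
Q_i(a,a')^\dagger&:=\exists y\,\bigl(\mathrm{Hold}(x_{a'},y,\delta)\wedge\mathrm{Hold}_i(x_a,y)\bigr),\\
(\forall a\,\theta)^\dagger&:=\forall x_a\,\theta^\dagger,\qquad(\forall Z\,\theta)^\dagger:=\forall v_Z\,\theta^\dagger.
\end{align*}

\begin{lemma}\label{lem:dagger}
Assume \eqref{eq:base}, $g(\delta)\in\mathcal V$, and that $\mathfrak S$ satisfies (A0)--(A5). If every subset of $A\times A$ has the form $v^A$ with $v\in\mathcal V$, then $\mathfrak S\models_g\theta^\dagger$ iff $\mathfrak A(\mathfrak S)\models\theta$, for every BSO sentence $\theta$ in the vocabulary $\{Q_i:i\in J\}$.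
\end{lemma}

\begin{proof}
Given an admissible $h$ with values $h(x_a)\in\mathcal R$ and $h(v_Z)\in\mathcal V$ on the variables free in $\theta^\dagger$, let $h'(a)=[h(x_a)]$ and $h'(Z)=h(v_Z)^A$. We show $\mathfrak S\models_h\theta^\dagger$ iff $\mathfrak A(\mathfrak S)\models_{h'}\theta$ by induction on formulas $\theta$. For atoms this is the definition of $A$, $v^A$ and $Q_i^A$. The quantifier steps hold because the maps $x\mapsto[x]$ from $\mathcal R$ to $A$ and $v\mapsto v^A$ from $\mathcal V$ to $\mathcal P(A\times A)$ are onto.
\end{proof}

We can now complete the definitions for Proposition~\ref{prop:code}. Let $\theta^\sharp:=(\theta^\dagger)^*$, and let $\Gamma_J$ consist of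
\[
\sigma_1,\quad\sigma_2,\quad\sigma_3^i\ (i\in J),\quad\mathrm{Comp},\quad\tau_{\mathrm v}\to P(\delta),\quad\chi^*\text{ for each axiom }\chi\text{ among (A0)--(A5)}.
\]
This list has two members for each $i\in J$ and finitely many others, and for $J\subseteq\mathbb N$ all definitions are explicit. This proves the last sentence of Proposition~\ref{prop:code}.

\section{Every countermodel contains a model of the theory}\label{sec:large}

\begin{proof}[Proof of Proposition~\ref{prop:code}(a)]
Let $s\models_g\Phi_T$ and $s\not\models_gN$. Then \eqref{eq:base} holds, so $\mathfrak S$ is defined, and $g(\delta)\in\mathcal V$ because $s$ supports $\tau_{\mathrm v}\to P(\delta)$. The axioms and the formulas $\theta^\dagger$ with $\theta\in T$ have no free variable other than $\delta$. By Lemma~\ref{lem:star}, applied to $t=s$ and $h=g$, the structure $\mathfrak S$ satisfies all of them. We show that $|A|\le\min(|W|,|D|)$ and that every subset of $A\times A$ is some $v^A$; then $\mathfrak A(\mathfrak S)\models T$ by Lemma~\ref{lem:dagger}.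

\smallskip
\emph{Step 1: if $s_{xy}\cap s_{x'y'}\neq\emptyset$, then $x\approx x'$ and $y\approx y'$.} At a common world $w$, the formulas $P(x')$ and $P(y')$ are true because $w\in s_{x'y'}$. Since $x',y'\in\mathcal V$, their truth values are constant on $s_{xy}\ni w$, so $\mathrm{Hold}(x,y,x')$ and $\mathrm{Hold}(x,y,y')$. Now apply (A1) and (A2).

\smallskip
\emph{Step 2: size.} Since $A$ is a quotient of a subset of $D$, we have $|A|\le|D|$. By (A0) and (A3) there is some $y\in\mathcal C$. For each class in $A$ choose a representative $x$ and a world in $s_{xy}$. By Step~1, different classes receive different worlds, so $|A|\le|W|$.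

\smallskip
\emph{Step 3: for every $X\subseteq(\mathcal R/{\approx})\times(\mathcal C/{\approx})$ there is $v\in\mathcal V$ such that $\mathrm{Hold}(x,y,v)$ iff $([x],[y])\in X$, for all $x\in\mathcal R$ and $y\in\mathcal C$.} As in Section~\ref{sec:toy}, we keep in each cell the worlds at which $\beta$ has the value prescribed by $X$. Let $t$ be the set of all $w\in s$ such that
\begin{equation}\label{eq:t}
\text{for all }x\in\mathcal R,\ y\in\mathcal C\text{ with }w\in s_{xy}:\quad\beta\text{ is true at }w\iff([x],[y])\in X.
\end{equation}
Tagged worlds lie in no cell, so they satisfy \eqref{eq:t} vacuously, and $t$ is sorted. Next, $t$ meets every cell. Given $x$ and $y$, fullness of $s$ provides $w\in s_{xy}$ at which $\beta$ is true if $([x],[y])\in X$ and false otherwise. If $w$ also lies in $s_{x'y'}$, then $([x'],[y'])=([x],[y])$ by Step~1, so the condition imposed by $(x',y')$ is the same. Hence $w\in t$. By Lemma~\ref{lem:full}(a), $t\not\models N_1$. By \eqref{eq:t}, $\beta$ is constant on each $t\cap s_{xy}$, so $t$ supports the antecedent of $\mathrm{Comp}$ by Lemmas~\ref{lem:sorts} and~\ref{lem:flat}(c). Since $s\models\mathrm{Comp}$ and $t\subseteq s$,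 the state $t$ supports the last disjunct of $\mathrm{Comp}$: there is $v\in\mathcal V$ such that, for all $x$ and $y$, the formulas $P(v)$ and $\beta$ have the same truth value at every world of $t\cap s_{xy}$. Taking any $w$ in this nonempty set, we find that $\mathrm{Hold}(x,y,v)$ holds iff $P(v)$ is true at $w$, iff $\beta$ is true at $w$, iff $([x],[y])\in X$.

\smallskip
\emph{Step 4: every $Y\subseteq A\times A$ is some $v^A$.} We move $Y$ to the grid along the diagonal. Let
\[
X:=\{([x],[y]):\exists x''\in\mathcal R\,\bigl(\mathrm{Hold}(x'',y,\delta)\wedge([x],[x''])\in Y\bigr)\},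
\]
where the condition depends only on the classes of $x$ and $y$, and let $v$ be given by Step~3. If $([x],[x'])\in Y$, choose $y$ with $\mathrm{Hold}(x',y,\delta)$ by (A3); then $([x],[y])\in X$, so $\mathrm{Hold}(x,y,v)$, and $([x],[x'])\in v^A$. Conversely, let $([x],[x'])\in v^A$, witnessed by $y$ with $\mathrm{Hold}(x',y,\delta)$ and $\mathrm{Hold}(x,y,v)$. Then $([x],[y])\in X$, so there is $x''$ with $\mathrm{Hold}(x'',y,\delta)$ and $([x],[x''])\in Y$. By (A4), $x''\approx x'$, so $([x],[x'])\in Y$.
\end{proof}

\section{Every model of the theory gives a countermodel}\label{sec:exist}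

\begin{proof}[Proof of Proposition~\ref{prop:code}(b)]
Let $\mathfrak A\models T$ have universe $A$. The worlds are three tagged worlds and a grid with two worlds in each cell (Figure~\ref{fig:grid}):
\[
W:=\{\omega_{\mathrm r},\omega_{\mathrm c},\omega_{\mathrm v}\}\ \sqcup\ \bigl(A\times A\times\{0,1\}\bigr).
\]
The domain $D$ consists of the pairwise distinct elements listed below. To each $d\in D$ we assign the set $\|d\|\subseteq W$ of worlds at which $P(d)$ is going to be true.
\[
\begin{array}{l|l}
d & \|d\|\\\hline
\mathrm{row}_a\quad(a\in A) & (\{a\}\times A\times\{0,1\})\cup\{\omega_{\mathrm r},\omega_{\mathrm v}\}\\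
\mathrm{col}_a\quad(a\in A) & (A\times\{a\}\times\{0,1\})\cup\{\omega_{\mathrm c},\omega_{\mathrm v}\}\\
\mathrm{rel}_r\quad(r\subseteq A\times A) & (r\times\{0,1\})\cup\{\omega_{\mathrm v}\}\\
\mathrm{tag}_j\quad(j=\mathrm r,\mathrm c,\mathrm v) & \{\omega_j\}\\
\mathrm{bit} & A\times A\times\{1\}\\
o & \emptyset
\end{array}
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\fill[gray!25] (0,0) rectangle (3,1);
\fill[gray!25] (0,1) rectangle (1.5,2);
\draw[xstep=1.5,ystep=1] (0,0) grid (3,2);
\draw[fill=white] (0.5,0.5) circle (2.2pt) (2,0.5) circle (2.2pt) (0.5,1.5) circle (2.2pt) (2,1.5) circle (2.2pt);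
\fill (1,0.5) circle (2.2pt) (2.5,0.5) circle (2.2pt) (1,1.5) circle (2.2pt) (2.5,1.5) circle (2.2pt);
\fill (4,1.7) circle (1.4pt) (4,1) circle (1.4pt) (4,0.3) circle (1.4pt);
\draw[thick] (1,1.5) circle (5pt) (2,1.5) circle (5pt) (1,0.5) circle (5pt) (2.5,0.5) circle (5pt) (4,1.7) circle (5pt) (4,1) circle (5pt) (4,0.3) circle (5pt);
\node[left] at (0,1.5) {$\mathrm{row}_0$};
\node[left] at (0,0.5) {$\mathrm{row}_1$};
\node[above] at (0.75,2) {$\mathrm{col}_0$};
\node[above] at (2.25,2) {$\mathrm{col}_1$};
\node[right] at (4.2,1.7) {$\omega_{\mathrm r}$};
\node[right] at (4.2,1) {$\omega_{\mathrm c}$};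
\node[right] at (4.2,0.3) {$\omega_{\mathrm v}$};
\end{tikzpicture}
\caption{The worlds of the countermodel for $A=\{0,1\}$: three tagged worlds and a $2\times2$ grid of cells, each with a world where $\beta$ is false (hollow) and one where $\beta$ is true (solid). The ringed worlds form a substate with one world in each cell. It selects the relation $r=\{(0,0),(1,0),(1,1)\}$ (shaded cells), and $P(\mathrm{rel}_r)$ agrees with $\beta$ at the ringed worlds of the grid.}
\label{fig:grid}
\end{figure}

\emph{The $\Sigma$-model.} Let $P_w:=\{d:w\in\|d\|\}$, and note that $o\notin P_w$. Let $g(k_j)=\mathrm{tag}_j$, $g(b)=\mathrm{bit}$, $g(\delta)=\mathrm{rel}_\Delta$ with $\Delta=\{(a,a):a\in A\}$, $g(q_i)=\mathrm{rel}_{Q_i^{\mathfrak A}}$ for $i\in J$ in Case~A, and let $g$ send all other variables, among them $y_0$ and $z_0$, to $o$. The symbols of $\Sigma$ are interpreted at $w$ as follows.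
\begin{itemize}
\item If $\rho=R$, let $R(d_1,\dots,d_n)$ hold iff $d_1\in P_w$, and if $\Sigma$ contains identity, let $\sim_w$ be true identity.
\item If $\rho$ is $=$, let $d\sim_wd'$ iff $d$ and $d'$ both belong to $P_w$ or both do not. Since $g(y_0)=o\notin P_w$, the formula $\neg(x=y_0)$ is true of $d$ at $w$ iff $d\in P_w$.
\item In Case~B, a relation symbol $i\in J$ is interpreted as the full relation if $w\in Q_i^{\mathfrak A}\times\{0,1\}$ and as the empty relation otherwise; a function symbol $i\in J$ is interpreted at every world as the constant function with value $\mathrm{rel}_{Q_i^{\mathfrak A}}$.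
\item The remaining relation symbols are empty, and the remaining function symbols are constant with value $o$.
\end{itemize}
Every function symbol has the same interpretation at all worlds, so the rigidity requirements hold. If $\rho=R$, then $\sim_w$ is identity and hence a congruence. If $\rho$ is $=$, then all relation symbols are nullary and all functions are constant, so every equivalence relation is a congruence. In both cases $P(d)$ is true at $w$ iff $w\in\|d\|$, and in Cases~A and~B alike,
\begin{equation}\label{eq:pi}
p_i\text{ is true at }(a,a',\varepsilon)\iff(a,a')\in Q_i^{\mathfrak A}.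
\end{equation}

\emph{Sorts and cells.} We verify that $s=W$ supports $\Phi_T$ and not $N$. The tag $\tau_j$ is true exactly at $\omega_j$. So $W$ is sorted, and $W\models\sigma_1$ because each tag is true at one world only. The table gives
\[
\mathcal V=\{\mathrm{row}_a,\mathrm{col}_a:a\in A\}\cup\{\mathrm{rel}_r:r\subseteq A\times A\}\cup\{\mathrm{tag}_{\mathrm v}\},
\]
and $\mathcal R=\{\mathrm{row}_a:a\in A\}$, $\mathcal C=\{\mathrm{col}_a:a\in A\}$; the elements $\mathrm{tag}_{\mathrm r}$ and $\mathrm{tag}_{\mathrm c}$ are excluded because they are not in $\mathcal V$. In particular $g(\delta)\in\mathcal V$, which means $W\models\tau_{\mathrm v}\to P(\delta)$. We have $\|\mathrm{row}_a\|\cap\|\mathrm{col}_{a'}\|=\{(a,a',0),(a,a',1),\omega_{\mathrm v}\}$, so the cell of $\mathrm{row}_a$ and $\mathrm{col}_{a'}$ is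
\[
s_{aa'}:=\{(a,a',0),(a,a',1)\},
\]
with $\beta$ false at the first world and true at the second. By Lemma~\ref{lem:full}(b), $W$ is full. For $v\in\mathcal V$, membership of $(a,a',\varepsilon)$ in $\|v\|$ does not depend on $\varepsilon$, so $W\models\sigma_2$; and $W\models\sigma_3^i$ by \eqref{eq:pi}. Thus \eqref{eq:base} holds.

\emph{Comprehension.} Let $t\subseteq W$ support the antecedent of $\mathrm{Comp}$, and suppose $t\not\models N_1$. By Lemma~\ref{lem:full}(a), $t$ is sorted and meets every cell. Since $\beta$ is constant on $t\cap s_{aa'}$, this set consists of exactly one world. Let $r:=\{(a,a'):(a,a',1)\in t\}$. If $t\cap s_{aa'}=\{(a,a',1)\}$, then $\beta$ and $P(\mathrm{rel}_r)$ are both true at this world; if $t\cap s_{aa'}=\{(a,a',0)\}$, then $(a,a')\notin r$ and both are false. As $\mathrm{rel}_r\in\mathcal V$, the state $t$ supports the last disjunct of $\mathrm{Comp}$ by Lemma~\ref{lem:sorts}. Hence $W\models\mathrm{Comp}$.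

\emph{The structure $\mathfrak S$.} By the table and \eqref{eq:pi}, for $x=\mathrm{row}_a$ and $y=\mathrm{col}_{a'}$:
\begin{align*}
\mathrm{Hold}(x,y,\mathrm{rel}_r)&\iff(a,a')\in r, & \mathrm{Hold}(x,y,\mathrm{row}_{e})&\iff e=a,\\
\mathrm{Hold}_i(x,y)&\iff(a,a')\in Q_i^{\mathfrak A}, & \mathrm{Hold}(x,y,\mathrm{col}_{e})&\iff e=a'.
\end{align*}
If $\mathrm{row}_a\approx\mathrm{row}_e$, then from $\mathrm{Hold}(\mathrm{row}_a,\mathrm{col}_a,\mathrm{row}_a)$ we get $\mathrm{Hold}(\mathrm{row}_e,\mathrm{col}_a,\mathrm{row}_a)$, so $a=e$. Thus $\approx$ is equality on $\mathcal R$, which gives (A5). Axiom (A0) holds as $A\neq\emptyset$; (A1) and (A2) follow from the two equivalences on the right and reflexivity of $\approx$; (A3) and (A4) hold because $\mathrm{Hold}(\mathrm{row}_a,\mathrm{col}_{a'},\delta)$ iff $a=a'$. Identify $\mathcal R/{\approx}$ with $A$ via $\mathrm{row}_a\mapsto a$. The only $y$ with $\mathrm{Hold}(\mathrm{row}_{a'},y,\delta)$ is $\mathrm{col}_{a'}$, so $(\mathrm{rel}_r)^A=r$ for every $r\subseteq A\times A$, and $Q_i^A=Q_i^{\mathfrak A}$. Hence $\mathfrak A(\mathfrak S)=\mathfrak A$, and Lemma~\ref{lem:dagger} gives $\mathfrak S\models_g\theta^\dagger$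 for all $\theta\in T$. By Lemma~\ref{lem:star}, the full state $W$ supports $\chi^*$ for every axiom $\chi$ and $\theta^\sharp$ for every $\theta\in T$. So $W\models_g\Phi_T$ and $W\not\models_gN$.
\end{proof}

\section{Consequences for inquisitive entailment}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:premises}]
As noted in the introduction, it suffices to prove Theorem~\ref{thm:premises}; the last sentence of Theorem~\ref{thm:main} then follows from $L(\lambda)>\aleph_0$. We treat the three ways of bounding models at once: agreement at a cardinal follows when countermodels can be found with both $|W|$ and $|D|$ bounded by it, and disagreement at $\kappa$ follows when an entailment has countermodels, all of which have both $|W|>\kappa$ and $|D|>\kappa$.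

Let $\nu$ be infinite and $\nu':=\min(\nu,\lambda)$. Agreement at $L(\nu')$ for entailments with at most $\nu$ premises is Proposition~\ref{prop:upper}. Let $\kappa<L(\nu')$. Since also $\aleph_0<L(\nu')$, there is a satisfiable relational SO theory $T_0$ with $|T_0|\le\nu'$ and $\mu(T_0)>\max(\kappa,\aleph_0)$. All its models are infinite, so by Lemma~\ref{lem:binary} the BSO theory $T:=T_0^\circ$ is satisfiable, all its models have cardinality greater than $\kappa$, and $T$ and its vocabulary $\{Q_i:i\in J\}$ have size at most $\nu'$. If $J$ is uncountable, then $\aleph_0<|J|\le\lambda$, so $\lambda=|\Sigma|$ and $|J|\le|\Sigma|$. Thus Proposition~\ref{prop:code} applies. The set $\Phi_T$ has at most $\nu'\le\nu$ members; the entailment from $\Phi_T$ to $N$ has a countermodel by (b), and every countermodel has $|W|,|D|>\kappa$ by (a).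

For finite sets of premises, agreement at $\ell$ is again Proposition~\ref{prop:upper}. If $\kappa<\ell$, the argument above applies to a finite $T_0$ with $\mu(T_0)>\max(\kappa,\aleph_0)$, which exists because $\ell>\aleph_0$. Then $T$ and $J$ are finite, so Proposition~\ref{prop:code} applies for every non-degenerate $\Sigma$, and $\Phi_T$ is finite.

Finally, let $\Phi$ be finite and nonempty. A model has a state $s$ with $s\not\models_g\bigwedge\Phi\to\psi$ iff it has a state $t$ with $t\models_g\bigwedge\Phi$ and $t\not\models_g\psi$: take $t\subseteq s$ from the clause for implication in one direction and $s=t$ in the other. So over any class of models, $\Phi$ entails $\psi$ iff $\bigwedge\Phi\to\psi$ is valid, and agreement on finite entailments is the same as agreement on validity.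
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
\emph{Non-compactness.} Take $J=\emptyset$, and let $T$ consist of the BSO sentence ``the universe is finite'' and, for each $n$, the sentence ``there are at least $n$ elements''. Then $T$ is unsatisfiable, so $\Phi_T\models_{\mathrm{InqBQ}}N$ by Proposition~\ref{prop:code}(a). A finite $\Phi_0\subseteq\Phi_T$ is contained in $\Phi_{T_0}$ for some finite $T_0\subseteq T$. Since $T_0$ has a finite model, $\Phi_{T_0}\not\models_{\mathrm{InqBQ}}N$ by Proposition~\ref{prop:code}(b), and hence $\Phi_0\not\models_{\mathrm{InqBQ}}N$.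

\emph{Complexity.} Recall that two sets of codes are many-one equivalent if each is the preimage of the other under a computable function; SO sentences are coded by drawing their finitely many symbols from a fixed computable supply with infinitely many symbols of each kind and arity. Let $\Sigma$ be finite. Proposition~\ref{prop:upper} with $\Phi=\emptyset$ computes from $\psi$ an SO sentence $\Theta_\psi$ that is satisfiable iff $\psi$ is not valid. So $\psi$ is valid iff $\neg\Theta_\psi$ is valid.

Conversely, let $\eta$ be an SO sentence. Compute a relational sentence $\theta$ that is satisfiable iff $\neg\eta$ is, and let $\theta_1$ be the conjunction of ``the universe is infinite'' and $\exists U(\exists x\,U(x)\wedge\theta^U)$. All models of $\theta_1$ are infinite, and $\theta_1$ is satisfiable iff $\theta$ is: a model of $\theta$ becomes a model of $\theta_1$ when infinitely many new elements are added, and a model of $\theta_1$ has a substructure that satisfies $\theta$. Let $T:=\{\mathrm{pair},\theta_1^\circ\}$, with its finitely many symbols indexed by a finite $J\subseteq\mathbb N$. By Lemma~\ref{lem:binary} and Proposition~\ref{prop:code},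
\[
\eta\text{ is valid}\iff T\text{ is unsatisfiable}\iff\Phi_T\models_{\mathrm{InqBQ}}N\iff\bigwedge\Phi_T\to N\text{ is valid},
\]
and the last formula is computable from $\eta$.

The second-order Peano axioms form a single sentence $\mathrm{PA}_2$ whose only model up to isomorphism is $(\mathbb N,+,\cdot,0,1)$. A first-order arithmetical sentence $\chi$ is true in $\mathbb N$ iff $\mathrm{PA}_2\to\chi$ is valid. Since the set of true arithmetical sentences is not recursively enumerable, neither is SO validity, nor validity in $\mathrm{InqBQ}$.
\end{proof}

\begin{remark}\label{rem:degenerate}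
Theorem~\ref{thm:main} fails for degenerate signatures. If $\Sigma$ has no identity and its relation symbols are $m$ nullary ones, then these are the only atoms. Given a model, let $W'\subseteq W$ contain exactly one world for each realized valuation of the atoms, and let $f\colon W\to W'$ send a world to its representative. By induction, $s\models_g\varphi$ iff $f[s]\models_g\varphi$ in the model restricted to $W'$; for implication, use that every $t'\subseteq f[s]$ equals $f[s\cap f^{-1}[t']]$. So $2^m$ worlds suffice, and $2^m<L(\lambda)$ because $L(\lambda)$ is a strong limit cardinal above $\lambda\ge m$ by Theorem~\ref{thm:cardinals}(a).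
\end{remark}

\section{The cardinals $L(\nu)$ and $\ell$}\label{sec:cardinals}

We recall the notation. Cardinals are initial ordinals. The beth numbers are $\beth_0=\aleph_0$, $\beth_{\gamma+1}=2^{\beth_\gamma}$ and $\beth_\gamma=\sup_{\gamma'<\gamma}\beth_{\gamma'}$ for limit $\gamma$; the sequence is strictly increasing, so $\beth_\gamma\ge\gamma$. A cardinal $\kappa$ is a strong limit if $2^{\kappa'}<\kappa$ for all $\kappa'<\kappa$. The cofinality $\mathrm{cf}\,\kappa$ of a limit ordinal $\kappa$ is the least size of an unbounded subset of $\kappa$. The cumulative hierarchy is given by $V_\beta=\bigcup_{\gamma<\beta}\mathcal P(V_\gamma)$. The sets $V_\beta$ are transitive and increasing in $\beta$; $V_{\beta+1}=\mathcal P(V_\beta)$; $\bigcup_{\beta\in B}V_\beta=V_{\sup B}$ for every set $B$ of ordinals; $V_\gamma\in V_\beta$ iff $\gamma<\beta$; and the ordinals in $V_\beta$ are those below $\beta$.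

\subsection{Closure properties}

Each claim in Theorem~\ref{thm:cardinals}(a) comes from an operation that turns theories into theories with larger least models.

\begin{proof}[Proof of Theorem~\ref{thm:cardinals}(a)]
Call a relational theory \emph{small} if it has size at most $\nu$, and put $L:=L(\nu)$. The first two steps add finitely many sentences to $T^U$, so they hold verbatim if ``small'' is read as ``finite'' and $L$ as $\ell$. Let $T$ be small and satisfiable.

\emph{Non-attainment.} With new symbols $U$ (unary) and $E$ (binary), let
\[
T^+:=T^U\cup\{\forall X\,\exists e\,\forall a\,(U(a)\to(E(a,e)\leftrightarrow X(a)))\}.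
\]
If $\mathfrak A\models T$ has universe $A$, then the disjoint union of $A$ and $\mathcal P(A)$, with $U=A$ and $E$ the membership relation, is a model of $T^+$. In any model of $T^+$, the map $e\mapsto\{a\in U:E(a,e)\}$ is onto $\mathcal P(U)$, and $|U|\ge\mu(T)$. So $\mu(T)<2^{\mu(T)}\le\mu(T^+)\le L$. In particular $L$ is a limit cardinal, and every ordinal below $L$ is below some infinite $\mu(T)$.

\emph{Fixed point.} Suppose $\mu(T)$ is infinite. We iterate the previous construction along a well-ordering of the model. With new symbols $U,<,B,E$, and writing $B_u$ for $\{x:B(u,x)\}$, let $T^{\mathrm b}$ consist of $T^U$ and the sentences: $<$ is a linear order of $U$ in which every nonempty subset of $U$ has a least element; $B_u$ is infinite for each $u\in U$; and for all $u<u'$ in $U$ and all $X$ there is $e\in B_{u'}$ with $\forall x\in B_u\,(E(x,e)\leftrightarrow X(x))$. To see that $T^{\mathrm b}$ is satisfiable, enumerate the universe $A$ of a model of $T$ as $\{u_\gamma:\gamma<|A|\}$, and take the disjoint union of $A$ and $V_{\omega+|A|}$, with $U=A$ ordered by the enumeration, $B_{u_\gamma}=V_{\omega+\gamma}$ and $E$ the membership relation;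 for $\gamma<\gamma'$ the set $e=X\cap V_{\omega+\gamma}$ lies in $V_{\omega+\gamma+1}\subseteq V_{\omega+\gamma'}$. In any model of $T^{\mathrm b}$, let $u_\gamma$ be the $\gamma$-th element of $U$. Then $|B_{u'}|\ge2^{|B_u|}$ for $u<u'$, so $|B_{u_\gamma}|\ge\beth_\gamma$ by induction on $\gamma$: $B_{u_0}$ is infinite, the successor step is the inequality, and at a limit $\gamma$ we have $|B_{u_\gamma}|\ge\beth_{\gamma'}$ for all $\gamma'<\gamma$. The order type of $U$ has cardinality at least $\mu(T)$, so it is at least $\mu(T)$, and the model has size at least $\sup_{\gamma<\mu(T)}\beth_\gamma=\beth_{\mu(T)}$. Hence $\beth_{\mu(T)}\le L$. It follows that $\beth_\gamma\le L$ for all $\gamma<L$, so $\beth_L\le L$ and $L=\beth_L$. If $\kappa<L$, then $\kappa\le\beth_\gamma$ for some $\gamma<L$, and $2^\kappa\le\beth_{\gamma+1}<\beth_L$; so $L$ is a strong limit.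

\emph{Cofinality.} The theory stating that $\nu$ constants are pairwise distinct has size $\nu$ and least model of size $\nu$, so $L(\nu)>\nu$ by non-attainment. Let $\xi_i<L(\nu)$ be ordinals for $i<\nu$. Choose satisfiable small theories $T_i$ with $\mu(T_i)>\xi_i$, in pairwise disjoint vocabularies, and new unary symbols $U_i$. The theory $T:=\bigcup_{i<\nu}T_i^{U_i}$ has size at most $\nu\cdot\nu=\nu$, and the disjoint union of models of the $T_i$ satisfies it. Each of its models contains a model of each $T_i$, so $\sup_i\xi_i\le\mu(T)<L(\nu)$. Hence $\mathrm{cf}\,L(\nu)>\nu$. On the other hand, every small theory can be renamed into a fixed vocabulary with $\nu$ symbols of each arity, in which there are $\nu$ sentences and $2^\nu$ theories. So $L(\nu)$ is a non-attained supremum of at most $2^\nu$ cardinals, and $\mathrm{cf}\,L(\nu)\le2^\nu$. In the same way $\ell$ is a non-attained supremum of countably many cardinals, so $\mathrm{cf}\,\ell=\omega$.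

Finally, $\ell\le L(\aleph_0)$ and $L(\nu)\le L(2^\nu)$ by definition. Both inequalities are strict because the cofinalities differ: $\mathrm{cf}\,\ell=\omega<\mathrm{cf}\,L(\aleph_0)$ and $\mathrm{cf}\,L(\nu)\le2^\nu<\mathrm{cf}\,L(2^\nu)$.
\end{proof}

\subsection{Description by levels of the cumulative hierarchy}

Part (b) rests on two facts: SO can characterize the structures $V_\alpha$, and the structures $V_\alpha$ compute SO truth correctly.

\begin{lemma}\label{lem:Z}
There is an SO sentence $Z$ in one binary symbol $E$ whose models are, up to isomorphism, exactly the structures $(V_\alpha,\in)$ with $\alpha>\omega$ a limit ordinal.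
\end{lemma}

\begin{proof}
Write $z\subseteq_Eh$ for $\forall u(E(u,z)\to E(u,h))$. Call an element $v$ a \emph{level} if there is a set $H$ of elements with $v\in H$ such that
\[
\forall h\in H\ \forall z\,\bigl(E(z,h)\leftrightarrow\exists h'\in H\,(E(h',h)\wedge z\subseteq_Eh')\bigr).
\]
Let $Z$ say: (1) $E$ is extensional; (2) every nonempty set of elements has an $E$-minimal element; (3) for every element $x$ and every set $X$ of $E$-members of $x$, some element has exactly $X$ as its set of $E$-members; (4) every element is an $E$-member of a level; (5) some element has infinitely many $E$-members.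

By the Mostowski collapse theorem, an extensional well-founded relation on a set is isomorphic to $\in$ on a transitive set. So a model of $Z$ may be taken to be $(M,\in)$ with $M$ transitive, and by (3) $M$ contains all subsets of its elements. Let $H$ witness that some element is a level. Then each $h\in H$ equals $\bigcup\{\mathcal P(h'):h'\in H\cap h\}$. By $\in$-induction each $h\in H$ is some $V_\beta$: if every $h'\in H\cap h$ has the form $V_{\beta'}$, then $h$ is a union of sets $V_{\beta'+1}$. Let $B:=\{\beta:V_\beta\in M\}$ and $\alpha:=\sup B$. By (4) and transitivity, $B\neq\emptyset$ and $M=\bigcup_{\beta\in B}V_\beta=V_\alpha$. Since $V_\alpha\notin V_\alpha$, we have $\alpha\notin B$, so $B$ has no largest element and $\alpha$ is a limit ordinal. All elements of $V_\omega$ are finite, so $\alpha>\omega$ by (5).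

Conversely, let $\alpha>\omega$ be a limit. Then (1) and (2) hold in $V_\alpha$, and $\omega$ witnesses (5). Every $x\in V_\alpha$ is a subset of some $V_\gamma$ with $\gamma<\alpha$, so $x$ and all its subsets lie in $V_{\gamma+1}\in V_\alpha$. This gives (3), and also (4), because each $V_\gamma$ with $\gamma<\alpha$ is a level, witnessed by $H=\{V_\beta:\beta\le\gamma\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cardinals}(b)]
Let $\chi_0(x):=\forall z\,\neg E(z,x)$ and $\chi_{n+1}(x):=\exists y\,(\chi_n(y)\wedge\forall z(E(z,x)\leftrightarrow(E(z,y)\vee z=y)))$. In $V_\beta$ with $\beta>\omega$, the first-order formula $\chi_n$ defines the natural number $n$, and the natural numbers are the elements that belong to every set of elements containing $\emptyset$ and closed under $y\mapsto y\cup\{y\}$, an SO condition $\mathrm{Nat}(x)$.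

\emph{The ordinals $\alpha(\varphi,r)$ lie below $L(\aleph_0)$.} Suppose $\alpha=\alpha(\varphi,r)$ exists. With a constant $c$, and reading $\in$ in $\varphi$ as $E$, let $T$ consist of $Z$, $\varphi(c)$, $\forall x(E(x,c)\to\mathrm{Nat}(x))$, the sentences $\exists x(\chi_n(x)\wedge E(x,c))$ for $n\in r$, and their negations for $n\in\omega\setminus r$. By Lemma~\ref{lem:Z}, the models of $T$ are the structures $(V_\beta,\in,r)$ with $\beta>\omega$ a limit and $V_\beta\models\varphi(r)$. Hence $\mu(T)=|V_\alpha|\ge|\alpha|$. By non-attainment $|\alpha|<L(\aleph_0)$, and so $\alpha<L(\aleph_0)$. For $r=\emptyset$, the sentence $Z\wedge\exists x(\chi_0(x)\wedge\varphi(x))$ shows in the same way that $\alpha(\varphi,\emptyset)<\ell$.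

\emph{They are unbounded below $L(\aleph_0)$.} Fix a computable relational vocabulary with infinitely many symbols of each arity, and code its symbols, variables and formulas by natural numbers. Let $T$ be a countable satisfiable theory with $\mu(T)$ infinite; we may assume that it is in this vocabulary, and we let $r\subseteq\omega$ be its set of codes. Let $\varphi(x)$ be the formula of set theory which says that there are $\xi,\mathfrak A,G,S$ such that $\xi$ is an infinite ordinal, $\mathfrak A$ is a structure with universe $\xi$, $G$ is the set of all assignments over $\xi$, the set $S\subseteq\omega\times G$ satisfies Tarski's clauses for $\mathfrak A$, and $(n,\eta)\in S$ for all $n\in x$ and $\eta\in G$. Here $n$-tuples are functions $n\to\xi$; a structure is a function from the symbols to relations on $\xi$; and an assignment is a function sending individual variables to elements of $\xi$ and relation variables to relations on $\xi$ of the right arity.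

Let $\alpha>\omega$ be a limit and $\xi<\alpha$ an infinite ordinal. Tuples, relations, structures and assignments over $\xi$, the set of all assignments, and the true satisfaction relation of a structure are obtained from $\xi$ and $\omega$ by a fixed finite number of pairing and power set operations. So they lie in $V_{\xi+\omega}\subseteq V_\alpha$. Since $V_\alpha$ is transitive and contains $V_\omega$ as an element, it evaluates correctly every condition whose quantifiers are bounded by given sets. Being an infinite ordinal, a structure on $\xi$ or an assignment over $\xi$ are conditions of this kind. Since all assignments over $\xi$ belong to $V_\alpha$, the statement that $G$ is the set of all of them is evaluated correctly too. Tarski's clauses involve only quantifiers bounded by $V_\omega$, $G$ and the given sets; for instance, $(\forall X\theta,\eta)\in S$ iff $(\theta,\eta')\in S$ for all $\eta'\in G$ that agree with $\eta$ off $X$. By induction on formulas, the true satisfaction relation is the only $S$ that satisfies them. Therefore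
\[
V_\alpha\models\varphi(r)\iff T\text{ has a model whose universe is an infinite ordinal }\xi<\alpha.
\]
The right side holds for $\alpha=\mu(T)+\omega$, with $\xi=\mu(T)$, so $\alpha(\varphi,r)$ exists. Any such $\xi$ has $|\xi|\ge\mu(T)$, hence $\xi\ge\mu(T)$, so $\alpha(\varphi,r)>\mu(T)$. As $L(\aleph_0)$ is the supremum of the infinite $\mu(T)$, the first equation follows. If $T$ is a single sentence with code $m$, let $\varphi_m(x):=\exists y\,(\forall z(z\in y\leftrightarrow\chi_m(z))\wedge\varphi(y))$, with $E$ read as $\in$. Then $\alpha(\varphi_m,\emptyset)=\alpha(\varphi,\{m\})>\mu(T)$, which gives the equation for $\ell$.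

\emph{The example.} An uncountable cardinal $\kappa$ is measurable if it carries a non-principal ultrafilter closed under intersections of fewer than $\kappa$ of its members. All objects in this definition (functions between ordinals up to $\kappa$, subsets of $\kappa$, families of such subsets, and sequences of subsets of length less than $\kappa$) lie in $V_{\kappa+\omega}$. So for limit $\alpha>\omega$ and $\kappa<\alpha$, the structure $V_\alpha$ decides correctly whether $\kappa$ is measurable. If $\kappa_0$ is the least measurable cardinal and $\varphi$ says that there is a measurable cardinal, then $\kappa_0<\alpha(\varphi,\emptyset)\le\ell$.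
\end{proof}

\begin{thebibliography}{9}

\bibitem{coherence}
\emph{Coherence in inquisitive first-order logic}.
\texttt{https://www.research.unipd.it/\allowbreak retrieve/\allowbreak a6f6da3b-fc6d-40ed-bd3a-d975a4cd13ec/\allowbreak Finite\%20coherence-preprint.pdf}

\end{thebibliography}
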